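\title{The inverse domination number can exceed the independence number}

\begin{abstract}
The inverse domination number $\gamma^{-1}(G)$ of a graph $G$ without isolated vertices is the least size of a dominating set that is disjoint from some minimum dominating set. It was conjectured that $\gamma^{-1}(G)$ never exceeds the independence number $\alpha(G)$. We show that this is false: for every $M\ge 2$ there is a connected graph on $12M+2$ vertices with $\gamma=2M+1$, $\alpha=2M+2$ and $\gamma^{-1}=3M$, and $M=3$ gives a counterexample on $38$ vertices. We also give a self-contained proof of the bounds $\gamma^{-1}\le\alpha+\lfloor(\gamma-1)/2\rfloor$ and, for $\alpha\ge2$, $\gamma^{-1}\le\lfloor\frac32\alpha\rfloor-1$. Together these results show that the supremum of $\gamma^{-1}/\alpha$ is $3/2$.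
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple and have at least one vertex. For a set $X$ of vertices of a graph $G$, let $N(X)$ be the set of vertices that have a neighbor in $X$, and let $N[X]=X\cup N(X)$; we write $N(x)$ for $N(\{x\})$. We say that $X$ \emph{dominates} a set $S$ if $S\subseteq N[X]$, and that $X$ is a \emph{dominating set} of $G$ if it dominates $V(G)$. The \emph{domination number} $\gamma(G)$ is the least size of a dominating set, and a \emph{minimum dominating set} is one of size $\gamma(G)$. A set is \emph{independent} if no two of its vertices are adjacent, and the \emph{independence number} $\alpha(G)$ is the largest size of an independent set. An independent set that is maximal under inclusion is dominating, because a vertex that it failed to dominate could be added to it. Hence $\gamma(G)\le\alpha(G)$.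

Once a minimum dominating set has been chosen, how many further vertices are needed to dominate the graph a second time? The \emph{inverse domination number} $\gamma^{-1}(G)$ answers this for the best choice of the first set: it is the least size of a dominating set whose complement contains a minimum dominating set,
\[
\gamma^{-1}(G)=\min\bigl\{|D'| : D' \text{ is dominating, and } D'\cap D=\emptyset \text{ for some minimum dominating set } D\bigr\}.
\]
An isolated vertex lies in every dominating set, so the definition requires a graph without isolated vertices. For such graphs a theorem of Ore (1962) states that the complement of a minimal dominating set is dominating, so the minimum is taken over a nonempty family.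

For a complete graph $K_n$ with $n\ge2$ we have $\gamma=\gamma^{-1}=\alpha=1$. For a star with $n\ge2$ leaves, the center is the only minimum dominating set, and a dominating set that avoids the center contains every leaf; so $\gamma=1$ and $\gamma^{-1}=\alpha=n$. Thus $\gamma^{-1}$ is not bounded in terms of $\gamma$, while $\alpha$ is a natural candidate for an upper bound: maximal independent sets are the most accessible dominating sets, and one may hope to find the second dominating set essentially among them. The following conjecture is due to Kulli and Sigarkanti and was formally posed by Domke, Dunbar, and Markus in 2004; we take the problem from~\cite{complement}.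

\medskip
\noindent\textbf{Conjecture.} \emph{Every graph $G$ with no isolated vertex satisfies $\gamma^{-1}(G)\le\alpha(G)$.}
\medskip

The conjecture has been proved for several families of graphs, including claw-free graphs, bipartite graphs, split graphs, very well covered graphs, chordal graphs and cactus graphs. It is false in general.

\begin{theorem}\label{thm:example}
For every integer $M\ge2$ there is a connected graph $G_M$ on $12M+2$ vertices with
\[
\gamma(G_M)=2M+1,\qquad \alpha(G_M)=2M+2,\qquad \gamma^{-1}(G_M)=3M .
\]
\end{theorem}

So $\gamma^{-1}(G_M)-\alpha(G_M)=M-2$, which is positive for every $M\ge3$ and unbounded. The graph $G_3$ has $38$ vertices, $\gamma=7$, $\alpha=8$ and $\gamma^{-1}=9$. The ratio $\gamma^{-1}(G_M)/\alpha(G_M)$ tends to $3/2$, and no graph does better.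

\begin{theorem}\label{thm:upper}
Every graph $G$ with no isolated vertex satisfies
\[
\gamma^{-1}(G)\le\alpha(G)+\Bigl\lfloor\frac{\gamma(G)-1}{2}\Bigr\rfloor .
\]
If $\alpha(G)\ge2$, then $\gamma^{-1}(G)\le\lfloor\frac32\alpha(G)\rfloor-1$.
\end{theorem}

To our knowledge, the bound $\frac32\alpha-1$ for non-complete graphs was first proved by Krop, McDonald and Puleo~\cite{KMP}; the proof given here does not depend on that paper.

\begin{corollary}\label{cor:sharp}
Let $G$ range over the graphs without isolated vertices.
\begin{enumerate}
\item[(a)] The supremum of $\gamma^{-1}(G)/\alpha(G)$ is $3/2$, and it is not attained.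
\item[(b)] For every integer $g\ge7$, the maximum of $\gamma^{-1}(G)-\alpha(G)$ over the graphs with $\gamma(G)=g$ lies between $\lfloor(g-5)/2\rfloor$ and $\lfloor(g-1)/2\rfloor$. In particular, the conjecture has a counterexample with domination number $g$ for every $g\ge7$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:extend} gives the natural attempt to prove the conjecture and locates its loss. Section~\ref{sec:example} builds graphs in which the loss cannot be avoided, Section~\ref{sec:upper} shows that it never exceeds half of $\gamma$, and Section~\ref{sec:sharp} combines the two.

\section{Extending an independent set}\label{sec:extend}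

We need Ore's theorem only for minimum dominating sets, where it takes the following form.

\begin{lemma}\label{lem:ore}
Let $D$ be a minimum dominating set of a graph $G$ with no isolated vertex. Then every vertex of $D$ has a neighbor outside $D$.
\end{lemma}

\begin{proof}
Suppose that $d\in D$ has no neighbor outside $D$. Since $d$ is not isolated, it has a neighbor in $D\setminus\{d\}$. Every vertex outside $D$ has a neighbor in $D$, and that neighbor is not $d$. So $D\setminus\{d\}$ is a smaller dominating set, a contradiction.
\end{proof}

To dominate $G$ without using $D$, take a maximal independent set $J$ of $G-D$. It dominates everything outside $D$, but it may miss some vertices of $D$; each of these is repaired with one extra vertex.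

\begin{lemma}\label{lem:extend}
Let $G$ be a graph with no isolated vertex, let $D$ be a minimum dominating set of $G$, let $J$ be a maximal independent set of $G-D$, and let $U=D\setminus N(J)$. Then
\[
\gamma^{-1}(G)\le\alpha(G)+|U\setminus I|\qquad\text{for every independent set } I\subseteq U .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ore}, each $u\in U$ has a neighbor $n(u)\notin D$. Let $D'=J\cup\{n(u):u\in U\}$. This set is disjoint from $D$. It is dominating, since $J$ dominates $V(G)\setminus D$ and $D\setminus U$, and $n(u)$ dominates $u$. Therefore $\gamma^{-1}(G)\le|J|+|U|=|J|+|I|+|U\setminus I|$. No vertex of $U$ has a neighbor in $J$, so $J\cup I$ is independent and $|J|+|I|\le\alpha(G)$.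
\end{proof}

If $U$ happens to be independent, we take $I=U$ and obtain the conjectured bound. This is the reason to believe the conjecture, and it settles a case that we need later.

\begin{corollary}\label{cor:indep}
Let $G$ be a graph with no isolated vertex. If some minimum dominating set of $G$ is independent, then $\gamma^{-1}(G)\le\alpha(G)$. This applies in particular when $\gamma(G)=\alpha(G)$.
\end{corollary}

\begin{proof}
If $D$ is independent, then so is $U\subseteq D$, and Lemma~\ref{lem:extend} applies with $I=U$. If $\gamma(G)=\alpha(G)$, then a maximum independent set is a dominating set of size $\gamma(G)$.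
\end{proof}

The lemma also says what a counterexample must look like: for every minimum dominating set $D$ and every maximal independent set $J$ of $G-D$, the vertices of $D$ that $J$ misses must span an edge. We meet this demand in the most extreme way. The set $D$ will be a clique, so that $I$ saves at most one vertex; it will be the only minimum dominating set; and every vertex outside $D$ will have exactly one neighbor in $D$, so that vertices of $D$ are reached one at a time.

\section{The counterexamples}\label{sec:example}

\subsection{A clique attached to a partition}

Let $F$ be a graph and let $\mathcal P$ be a partition of $V(F)$ into $k$ nonempty sets, called \emph{cells}. Let $G(F,\mathcal P)$ be the graph obtained from $F$ by adding a clique $D=\{d_P:P\in\mathcal P\}$ and joining each $d_P$ to all vertices of the cell $P$ and to no other vertex of $F$. Every vertex of $F$ has exactly one neighbor in $D$, so $D$ is dominating, and $G(F,\mathcal P)$ is connected and has no isolated vertex. Call $Y\subseteq V(F)$ a \emph{dominating transversal} if $Y$ dominates $V(F)$ and meets every cell, and let $\tau$ be the least size of such a set. The next lemma translates the three parameters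 of $G(F,\mathcal P)$ into properties of $F$ and $\mathcal P$.

\begin{lemma}\label{lem:cells}
Let $G=G(F,\mathcal P)$ with $|\mathcal P|=k$. Then $\alpha(G)\le\alpha(F)+1$. Suppose moreover that
\begin{enumerate}
\item[(i)] $\tau>k$, and
\item[(ii)] for every family $\mathcal Q$ with $\emptyset\ne\mathcal Q\subsetneq\mathcal P$, every set $Y\subseteq V(F)$ that dominates all cells of $\mathcal Q$ has more than $|\mathcal Q|$ vertices.
\end{enumerate}
Then $D$ is the unique minimum dominating set of $G$, $\gamma(G)=k$, and $\gamma^{-1}(G)=\tau$.
\end{lemma}

\begin{proof}
An independent set contains at most one vertex of the clique $D$, which gives the bound on $\alpha(G)$. A set $Y\subseteq V(F)$ dominates $d_P$ if and only if it meets $P$, so the dominating sets of $G$ disjoint from $D$ are exactly the dominating transversals.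

Let $X$ be a dominating set of $G$ that does not contain $D$. Put $\mathcal Q=\{P\in\mathcal P:d_P\notin X\}\neq\emptyset$ and $Y=X\setminus D$, so that $|X|=k-|\mathcal Q|+|Y|$. If $\mathcal Q=\mathcal P$, then $X$ is a dominating transversal and $|X|\ge\tau>k$ by~(i). Otherwise, a vertex in a cell $P\in\mathcal Q$ has $d_P\notin X$ as its only neighbor in $D$, so it is dominated by $Y$; then $|Y|>|\mathcal Q|$ by~(ii), and again $|X|>k$. Hence the only dominating set with at most $k$ vertices is $D$ itself. It follows that $\gamma(G)=k$, that $D$ is the unique minimum dominating set, and that $\gamma^{-1}(G)$ is the least size of a dominating set disjoint from $D$, which is $\tau$.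
\end{proof}

We want $\tau>\alpha(F)+1$. Each of the two demands on a dominating transversal is cheap by itself: dominating $F$ takes at most $\alpha(F)$ vertices, and meeting every cell takes $k=\gamma(G)\le\alpha(G)\le\alpha(F)+1$ vertices. The task is to make the two demands conflict.

\subsection{The block}

The conflict is produced in a small graph $H$, the \emph{block}, of which $F$ will contain $M$ disjoint copies. Each block has independence number $2$ and carries two cells of its own, represented by nonempty vertex sets $A$ and $B$; let $W$ be the set of the remaining vertices. Two vertices will suffice to dominate $H$, and two vertices suffice to meet $A$ and $B$, but doing both should take three. So we ask for three properties: $\alpha(H)=2$; no pair $\{a,b\}$ with $a\in A$ and $b\in B$ dominates $H$; and, in view of condition~(ii), no single vertex dominates $A\cup B$.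

These requirements lead to the block step by step. If $a\in A$ and $b\in B$ were non-adjacent, then $\{a,b\}$ would be a maximal independent set, hence dominating. So every vertex of $A$ is adjacent to every vertex of $B$. A vertex $a\in A$ then dominates $B$, so it needs a non-neighbor in $A$, and likewise every $b\in B$ needs a non-neighbor in $B$. The smallest choice is $A=\{a^0,a^1\}$ and $B=\{b^0,b^1\}$, both independent, which is a $4$-cycle. In the $4$-cycle each pair $\{a^\varepsilon,b^\eta\}$ is dominating, so each pair needs a common non-neighbor $w^{\varepsilon\eta}\in W$. A vertex of $W$ that is non-adjacent to both $a^0$ and $a^1$, or to both $b^0$ and $b^1$, would create an independent triple, so the four pairs need four different vertices. We add no further non-adjacencies.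

Thus $H$ has the eight vertices $a^0,a^1,b^0,b^1$ and $w^{\varepsilon\eta}$ with $\varepsilon,\eta\in\{0,1\}$, divided into the \emph{classes} $A=\{a^0,a^1\}$, $B=\{b^0,b^1\}$ and $W=\{w^{00},w^{01},w^{10},w^{11}\}$, and its \emph{non}-adjacent pairs are exactly
\[
a^0a^1,\qquad b^0b^1,\qquad w^{\varepsilon\eta}a^\varepsilon,\qquad w^{\varepsilon\eta}b^\eta\qquad(\varepsilon,\eta\in\{0,1\}).
\]
In particular $W$ is a clique. Figure~\ref{fig:block} shows the complement of $H$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=8mm}]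
\node (a0) at (90:2) {$a^0$};
\node (w00) at (45:2) {$w^{00}$};
\node (b0) at (0:2) {$b^0$};
\node (w10) at (-45:2) {$w^{10}$};
\node (a1) at (-90:2) {$a^1$};
\node (w11) at (-135:2) {$w^{11}$};
\node (b1) at (180:2) {$b^1$};
\node (w01) at (135:2) {$w^{01}$};
\draw (a0)--(w00)--(b0)--(w10)--(a1)--(w11)--(b1)--(w01)--(a0);
\draw (a0)--(a1);
\draw (b0)--(b1);
\end{tikzpicture}
\caption{The complement of the block $H$: an $8$-cycle with two long chords. Two vertices are joined by a line exactly when they are \emph{not} adjacent in $H$.}
\label{fig:block}
\end{figure}

\begin{lemma}\label{lem:block}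
The block $H$ has the following properties.
\begin{enumerate}
\item[(H1)] $\alpha(H)=2$, and any two non-adjacent vertices dominate $H$.
\item[(H2)] No vertex of $H$ dominates the union of two of the classes $A$, $B$, $W$.
\item[(H3)] No pair $\{a^\varepsilon,b^\eta\}$ dominates $H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(H1) The only non-neighbors of $w^{\varepsilon\eta}$ are $a^\varepsilon$ and $b^\eta$, and these are adjacent to each other, so no independent triple meets $W$. A triple inside $A\cup B$ contains a vertex of $A$ and a vertex of $B$, which are adjacent. So there is no independent triple, while $A$ is an independent pair. Every independent pair is therefore a maximal independent set, and so it is dominating.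

(H2) Every vertex has non-neighbors in two different classes: $a^\varepsilon$ misses $a^{1-\varepsilon}\in A$ and $w^{\varepsilon0}\in W$; $b^\eta$ misses $b^{1-\eta}\in B$ and $w^{0\eta}\in W$; and $w^{\varepsilon\eta}$ misses $a^\varepsilon\in A$ and $b^\eta\in B$. So a vertex dominates at most one of the three classes.

(H3) The vertex $w^{\varepsilon\eta}$ is adjacent to neither $a^\varepsilon$ nor $b^\eta$.
\end{proof}

\subsection{The graph $G_M$}

Take $M$ copies $H_1,\dots,H_M$ of the block, with classes $A_i,B_i,W_i$ and vertices $a_i^\varepsilon,b_i^\eta,w_i^{\varepsilon\eta}$, and with no edges between different copies. Two points remain before Lemma~\ref{lem:cells} can be applied.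

First, the vertices of the sets $W_i$ must lie in some cell. Since $k\le\alpha(F)+1$ and each block contributes only $2$ to $\alpha(F)$, we cannot afford a third cell for each block. All $W_i$ therefore share one cell. Put $W^*=W_1\cup\dots\cup W_M$ and
\[
\mathcal S=\{A_1,\dots,A_M,B_1,\dots,B_M,W^*\},\qquad|\mathcal S|=2M+1 .
\]

Second, the partition $\mathcal S$ violates condition~(ii): the single vertex $b_i^0$ dominates the cell $A_i$, so $d_{A_i}$ could be exchanged for $b_i^0$. To make every exchange cost one vertex more, we add to each cell a vertex that cannot be dominated from the blocks, and we let these vertices form a clique, so that they raise $\alpha(F)$ by only one.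

Precisely, let $K=\{z_S:S\in\mathcal S\}$ be a clique on $2M+1$ new vertices, let $F_M$ be the disjoint union of $H_1,\dots,H_M$ and $K$, and let $\mathcal P_M$ be the partition of $V(F_M)$ into the cells $S^+=S\cup\{z_S\}$ with $S\in\mathcal S$. Define $G_M=G(F_M,\mathcal P_M)$, and write $d_S$ for the vertex of the clique $D$ that is joined to the cell $S^+$.

\begin{proof}[Proof of Theorem~\ref{thm:example}]
The graph $G_M$ is connected and has $8M+|K|+|D|=8M+2(2M+1)=12M+2$ vertices. We apply Lemma~\ref{lem:cells} with $k=2M+1$. The blocks and $K$ are the components of $F_M$ or unions of them, so a set $Y\subseteq V(F_M)$ dominates a vertex of $H_i$ only through $Y\cap V(H_i)$, and a vertex of $K$ only through $Y\cap K$.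

\emph{Independence number.} By (H1), an independent set of $F_M$ has at most two vertices in each block and at most one in $K$, so $\alpha(G_M)\le\alpha(F_M)+1\le2M+2$. The set $A_1\cup\dots\cup A_M\cup\{z_{A_1},d_{B_1}\}$ has $2M+2$ vertices and is independent: each $A_i$ is independent, there are no edges between different blocks or between $K$ and the blocks, and the neighbors of $d_{B_1}$ outside $D$ lie in $B_1^+$.

\emph{Lower bound $\tau\ge3M$.} Let $Y$ be a dominating transversal. The sets $L_i=V(H_i)\cup\{z_{A_i},z_{B_i}\}$, $1\le i\le M$, are pairwise disjoint, so it suffices to show $|Y\cap L_i|\ge3$. The set $Y_i=Y\cap V(H_i)$ dominates $H_i$, so $|Y_i|\ge2$ by (H2). If $|Y_i|\ge3$ we are done. If $|Y_i|=2$, then by (H3) the set $Y_i$ does not meet both $A_i$ and $B_i$. Since $Y$ meets both $A_i^+$ and $B_i^+$, it contains $z_{A_i}$ or $z_{B_i}$, and this is the third vertex of $Y$ in $L_i$.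

\emph{Upper bound $\tau\le3M$.} Let $Y=\{z_{A_i},\,b_i^0,\,w_i^{00}:1\le i\le M\}$. The vertices $b_i^0$ and $w_i^{00}$ are non-adjacent, so they dominate $H_i$ by (H1), and $z_{A_1}$ dominates $K$. The cells $A_i^+$, $B_i^+$ and $(W^*)^+$ are met by $z_{A_i}$, $b_i^0$ and $w_1^{00}$. So $Y$ is a dominating transversal of size $3M$.

\emph{Condition (i).} We have $\tau=3M>2M+1$ because $M\ge2$.

\emph{Condition (ii).} Let $\emptyset\ne\mathcal Q\subsetneq\mathcal P_M$, and let $Y\subseteq V(F_M)$ dominate all cells of $\mathcal Q$. Each cell contains a vertex of $K$, so $|Y\cap K|\ge1$. Let $q_i\in\{0,1,2\}$ be the number of the cells $A_i^+,B_i^+$ that belong to $\mathcal Q$, and let $c_i$ be the number of the classes $A_i,B_i,W_i$ that are contained in cells of $\mathcal Q$. The set $Y_i=Y\cap V(H_i)$ dominates these $c_i$ classes. One class needs at least one vertex, and two or three classes need at least two by (H2), so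
\[
|Y_i|\ge\min\{c_i,2\}.
\]
If $(W^*)^+\notin\mathcal Q$, then $c_i=q_i\le2$ for all $i$ and $|\mathcal Q|=\sum_iq_i$, so
\[
|Y|\ge|Y\cap K|+\sum_i|Y_i|\ge1+\sum_iq_i=|\mathcal Q|+1 .
\]
If $(W^*)^+\in\mathcal Q$, then $c_i=q_i+1$ for all $i$ and $|\mathcal Q|=1+\sum_iq_i$. Now $|Y_i|\ge\min\{q_i+1,2\}$, which is $q_i$ when $q_i=2$ and $q_i+1$ when $q_i\le1$. Since $\mathcal Q\neq\mathcal P_M$, some cell $A_j^+$ or $B_j^+$ is not in $\mathcal Q$, that is, $q_j\le1$. Hence
\[
|Y|\ge|Y\cap K|+\sum_i|Y_i|\ge1+\Bigl(1+\sum_iq_i\Bigr)=|\mathcal Q|+1 .
\]

Lemma~\ref{lem:cells} now gives $\gamma(G_M)=2M+1$ and $\gamma^{-1}(G_M)=\tau=3M$.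
\end{proof}

\begin{remark}
Each block contributes $2$ to $\alpha$ and $3$ to $\gamma^{-1}$, while the cliques $K$ and $D$ together add $2$ to $\alpha$ once. Two blocks pay for this overhead ($\alpha(G_2)=\gamma^{-1}(G_2)=6$), and the third breaks the conjecture. The hypothesis $M\ge2$ enters only in condition~(i): for $M=1$ the set $\{z_{A_1},b_1^0,w_1^{00}\}$ is a second dominating set of size $|D|=3$.
\end{remark}

\section{The upper bound}\label{sec:upper}

By Lemma~\ref{lem:extend}, Theorem~\ref{thm:upper} amounts to choosing $J$ so that the set $U$ of missed vertices, less an independent subset, has at most $(\gamma-1)/2$ elements. For $\gamma\le3$ any $J$ will do: $J$ is nonempty and its vertices have neighbors in $D$, so $|U|\le\gamma-1$, and taking for $I$ a single vertex of $U$ (or $I=U=\emptyset$) leaves a loss of at most $\max\{\gamma-2,0\}$. For larger $\gamma$ the set $J$ must be chosen with care, and the minimality of $D$ must be used a second time. The first case shows how.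

\begin{example}\label{ex:four}
Let $\gamma=4$ and let $D$ be a clique. We want the bound $\alpha+1$, and for this it suffices that $J$ reaches two vertices of $D$, since then $|U|\le2$. If a vertex outside $D$ has two neighbors in $D$, or if two non-adjacent vertices outside $D$ have different neighbors in $D$, we extend this vertex or pair to $J$ and are done. Otherwise every vertex outside $D$ has exactly one neighbor in $D$, and vertices with different neighbors are adjacent. Take $x\notin D$ with neighbor $d\in D$. Then $d$ dominates $D$, and every vertex outside $D$ is adjacent to $d$ or to $x$. So $\{d,x\}$ is dominating, which contradicts $\gamma=4$.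
\end{example}

In general we start $J$ with an independent set $T$ whose vertices reach disjoint parts of $D$, and we go on as long as possible. When we are stuck, the unreached part $R$ of $D$ can be exchanged for $T$. As $D$ is minimum, $R$ is then no larger than $T$; and $T$ is no larger than the reached part of $D$; so $R$ is at most half of $D$. One difficulty is absent from Example~\ref{ex:four}: after the exchange, the vertices of $R$ must themselves be dominated, and when $D$ is not a clique some of them have to be kept. We keep an independent set $Q$, because independent vertices of $U$ cost nothing in Lemma~\ref{lem:extend}.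

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Write $\gamma,\alpha,\gamma^{-1}$ for the parameters of $G$. Let $D$ be any minimum dominating set and let $O=V(G)\setminus D$.

\emph{The sets $T$ and $R$.} Among the independent sets $T\subseteq O$ for which the sets $N(x)\cap D$, $x\in T$, are pairwise disjoint, choose one that is maximal under inclusion, and let $R=D\setminus N(T)$. The sets $N(x)\cap D$ are nonempty because $D$ is dominating, and their union over $x\in T$ is $D\setminus R$. Hence
\begin{equation}\label{eq:T}
|T|\le\gamma-|R| .
\end{equation}
Moreover, every $y\in O$ lies in $N[T]$ or has a neighbor in $D\setminus R$. Otherwise $T\cup\{y\}$ would be independent, and $N(y)\cap D\subseteq R$ would be disjoint from $N(x)\cap D$ for all $x\in T$, contrary to the maximality of $T$.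

\emph{The exchange.} Let $R_1$ be the set of vertices of $R$ that have no neighbor in $D\setminus R$, and let $Q$ be a maximal independent set of the subgraph induced by $R_1$ (so $Q=\emptyset$ if $R_1=\emptyset$). The set $(D\setminus R)\cup T\cup Q$ is dominating: a vertex of $O$ lies in $N[T]$ or has a neighbor in $D\setminus R$; a vertex of $R\setminus R_1$ has a neighbor in $D\setminus R$; and a vertex of $R_1$ lies in $N[Q]$. Since $D$ is minimum, $\gamma\le\gamma-|R|+|T|+|Q|$. With~\eqref{eq:T} this gives $|R|\le|T|+|Q|\le\gamma-|R|+|Q|$. Thus $2|R|\le\gamma+|Q|$, and since $Q\subseteq R$,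
\begin{equation}\label{eq:R}
|R\setminus Q|=|R|-|Q|\le\frac{\gamma-|Q|}{2}.
\end{equation}

\emph{The first bound.} Extend $T$ to a maximal independent set $J$ of $G-D$ and let $U=D\setminus N(J)$. Since $T\subseteq J$, we have $U\subseteq R$. We apply Lemma~\ref{lem:extend} in three cases.
\begin{itemize}
\item If $Q\ne\emptyset$, take $I=U\cap Q$. Then $U\setminus I\subseteq R\setminus Q$, and \eqref{eq:R} gives $|U\setminus I|\le(\gamma-|Q|)/2\le(\gamma-1)/2$.
\item If $Q=\emptyset$ and $U\ne\emptyset$, take $I=\{u\}$ with $u\in U$. By~\eqref{eq:R}, $|U|\le|R|\le\gamma/2$, so $|U\setminus I|\le\gamma/2-1<(\gamma-1)/2$.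
\item If $U=\emptyset$, take $I=\emptyset$. Then $|U\setminus I|=0\le(\gamma-1)/2$, because $\gamma\ge1$.
\end{itemize}
In every case the integer $|U\setminus I|$ is at most $\lfloor(\gamma-1)/2\rfloor$, which proves the first bound.

\emph{The second bound.} Let $\alpha\ge2$, and note that $\lfloor\frac32\alpha\rfloor=\alpha+\lfloor\alpha/2\rfloor$. Recall that $\gamma\le\alpha$. If $\gamma\le\alpha-1$, the first bound gives
\[
\gamma^{-1}\le\alpha+\Bigl\lfloor\frac{\alpha-2}{2}\Bigr\rfloor=\Bigl\lfloor\frac32\alpha\Bigr\rfloor-1 .
\]
If $\gamma=\alpha$, the first bound is too weak for odd $\alpha$, but Corollary~\ref{cor:indep} gives $\gamma^{-1}\le\alpha$, and $\alpha\le\alpha+\lfloor\alpha/2\rfloor-1$ because $\alpha\ge2$.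
\end{proof}

The hypothesis $\alpha\ge2$ is needed: for $K_n$ with $n\ge2$ the second bound would read $1\le0$.

\begin{remark}
In $G_M$ the set $U$ really is about half of $D$, whatever $J$ is. An independent set of $F_M$ cannot meet both $A_i$ and $B_i$, and it has at most one vertex in $K$. So it misses one of the cells $A_i^+,B_i^+$ for all $i$ with at most one exception, and $|U|\ge M-1=(\gamma-3)/2$.
\end{remark}

\section{The ratio and the difference}\label{sec:sharp}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
(a) If $\alpha(G)=1$, then $G$ is complete with at least two vertices, and $\gamma^{-1}(G)/\alpha(G)=1$. If $\alpha(G)\ge2$, then Theorem~\ref{thm:upper} gives $\gamma^{-1}(G)/\alpha(G)\le\frac32-\frac1{\alpha(G)}<\frac32$. So the ratio is always less than $3/2$. By Theorem~\ref{thm:example}, $\gamma^{-1}(G_M)/\alpha(G_M)=3M/(2M+2)$, which tends to $3/2$ as $M\to\infty$.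

(b) The upper bound is the first inequality of Theorem~\ref{thm:upper}. For the lower bound let first $g=2M+1$ with $M\ge3$. Then $\gamma(G_M)=g$ and $\gamma^{-1}(G_M)-\alpha(G_M)=M-2=\lfloor(g-5)/2\rfloor$.

For even $g$ we add a component. A set is independent, or dominating, in a disjoint union of two graphs if and only if its part in each graph is so. Hence $\alpha$ and $\gamma$ are additive, and the minimum dominating sets of the union are the unions of minimum dominating sets of the two graphs. A dominating set of the union is therefore disjoint from some minimum dominating set if and only if this holds for its part in each graph, so $\gamma^{-1}$ is additive as well. Let $g=2M+2$ with $M\ge3$, and let $G$ be the disjoint union of $G_M$ and $K_2$. All three parameters of $K_2$ equal $1$, so $\gamma(G)=g$ and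
\[
\gamma^{-1}(G)-\alpha(G)=(3M+1)-(2M+3)=M-2=\Bigl\lfloor\frac{2M-3}{2}\Bigr\rfloor=\Bigl\lfloor\frac{g-5}{2}\Bigr\rfloor .
\]
The differences $\gamma^{-1}-\alpha$ for graphs with $\gamma=g$ thus form a nonempty set of integers that is bounded above, so the maximum exists and lies in the stated range. Finally, $\lfloor(g-5)/2\rfloor\ge1$ for $g\ge7$.
\end{proof}

By part~(a), the least constant $c$ such that $\gamma^{-1}(G)\le c\,\alpha(G)$ holds for all graphs without isolated vertices is $c=3/2$.

\begin{thebibliography}{9}

\bibitem{complement}
\emph{In the complement of a dominating set},
\texttt{https://core.ac.uk/download/224757694.pdf}.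

\bibitem{KMP}
Krop, McDonald, and Puleo,
\emph{Upper bounds for inverse domination in graphs}.

\end{thebibliography}
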